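# Minimum dominating sets of line graphs and $C$-domination over the four-cycle

## A line graph in which every minimum dominating set fails

All graphs are finite and simple, with nonempty vertex sets. Here is the main theorem. The words in it are explained right after it.

**Theorem 1.** Let $k\ge 7$ and $n=2k+1$. Let $R$ be the circulant graph on $\mathbb Z_n$ in which $i\sim j$ if and only if $i-j\in\{\pm1,\pm3\}$. Let $F=\overline R$ be its complement and let $G=L(F)$ be the line graph of $F$. Then $G$ is connected, $\gamma(G)=k$, and every minimum dominating set $C$ of $G$ satisfies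
$$\gamma(C,G\square C_4)\le 2k-1<2k=\gamma(G)\,\gamma(C_4).$$

*Domination.* For $v\in V(G)$ let $N_G[v]$ be the closed neighborhood, and for $S\subseteq V(G)$ let $N_G[S]=\bigcup_{v\in S}N_G[v]$. We write $N_G(v)$ for the open neighborhood and drop the subscript when the graph is clear. A set $D\subseteq V(G)$ is dominating if $N_G[D]=V(G)$. The domination number $\gamma(G)$ is the smallest size of a dominating set, and a minimum dominating set is one of that size. For instance $\gamma(C_4)=2$, because one vertex dominates only three of the four.

*Line graphs.* The graph $L(F)$ has vertex set $E(F)$, and two edges of $F$ are adjacent in $L(F)$ if they share an endpoint. A line graph is a graph isomorphic to some $L(F)$. For instance $L(C_4)\cong C_4$ and $L(K_{1,3})\cong K_3$.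

*Products.* The Cartesian product $G\square H$ has vertex set $V(G)\times V(H)$. The vertices $(g,h)$ and $(g',h')$ are adjacent if either $g=g'$ and $hh'\in E(H)$, or $gg'\in E(G)$ and $h=h'$. We call $V(G)\times\{y\}$ the *level* $y$.

**Definition ($C$-domination).** Let $C$ be a fixed minimum dominating set of $G$. A vertex $(x,y)$ *$C$-dominates* $(x',y')$ in $G\square H$ if

1. (i) $(x,y)=(x',y')$, or
2. (ii) $(x,y)$ and $(x',y')$ are adjacent in $G\square H$, or
3. (iii) $x\in C$, $xx'\in E(G)$ and $yy'\in E(H)$.

A set $D\subseteq V(G\square H)$ *$C$-dominates* $G\square H$ if each vertex is $C$-dominated by some vertex of $D$. The smallest size of such a $D$ is the *$C$-domination number* $\gamma(C,G\square H)$.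

So a vertex over $C$ is given diagonal moves. If $x\in C$, then $(x,y)$ $C$-dominates the whole box $N_G[x]\times N_H[y]$. If $x\notin C$, it $C$-dominates only the cross $(\{x\}\times N_H[y])\cup(N_G[x]\times\{y\})$. We will use the following consequence constantly:
$$\text{if }(x,y)\ C\text{-dominates }(x',y'),\text{ then }x\in N[x'],\ y\in N[y'],\text{ and if } x\notin C\text{ then } x=x'\text{ or }y=y'.\tag{1}$$

Two inequalities frame the subject. First, let $D$ be a minimum dominating set of $H$. Given $(g,h)$, choose $c\in C$ with $g\in N[c]$ and $d\in D$ with $h\in N[d]$; the box of $(c,d)$ contains $(g,h)$. Hence $C\times D$ $C$-dominates $G\square H$. Second, an ordinary dominating set of $G\square H$ uses only (i) and (ii), so it $C$-dominates. Therefore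
$$\gamma(C,G\square H)\le\gamma(G)\gamma(H),\qquad \gamma(C,G\square H)\le\gamma(G\square H).\tag{2}$$

The question answered by Theorem 1 comes from "Vizing's Conjecture: Different Approaches" (https://sicgt.si/system/admin/files/files/000/000/013/original/Bujtas-SICGT-23.pdf). Is it true that for every line graph $G$ there is a minimum dominating set $C$ of $G$ such that $\gamma(C,G\square H)=\gamma(G)\gamma(H)$ for every graph $H$? Theorem 1 says no. In the graph $G$ of the theorem, no choice of $C$ works, and the single graph $H=C_4$ defeats all choices at once. Theorem 1 does not refute Vizing's conjecture, the assertion that $\gamma(G\square H)\ge\gamma(G)\gamma(H)$ always: by (2), $\gamma(C,G\square H)$ is only a lower bound for $\gamma(G\square H)$.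

The smallest case is $k=7$, $n=15$. Then $R$ joins residues mod $15$ at distance $1$ or $3$, and $F$ joins those at distance $2,4,5,6$ or $7$. So $F$ is $10$-regular with $75$ edges, and $G$ has $75$ vertices and domination number $7$.

Two further theorems say how far the failure can go.

**Theorem 2.** If $G$ is a line graph with $\gamma(G)\le 2$, then some minimum dominating set $C$ of $G$ satisfies $\gamma(C,G\square H)=\gamma(G)\gamma(H)$ for all graphs $H$.

With Theorem 1, the smallest domination number of a line graph for which the statement fails lies in $\{3,\dots,7\}$. The values $3,4,5,6$ are not decided here.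

**Theorem 3.** For all graphs $G,H$ and every minimum dominating set $C$ of $G$,
$$\gamma(C,G\square H)\ge\tfrac12\gamma(G)\gamma(H).$$
On the other hand, there are line graphs $G$ with $\gamma(G)$ arbitrarily large such that $\gamma(C,G\square C_4)\le\frac{13}{14}\gamma(G)\gamma(C_4)$ for every minimum dominating set $C$ of $G$.

## $C$-domination in $K_2\square K_2$ and $C_4\square C_4$

Take $G=H=K_2$ and $C=\{g\}$ with $g\in V(G)$. The box of $(g,y)$ is all of $K_2\square K_2$, so $\gamma(C,K_2\square K_2)=1=\gamma(K_2)\gamma(K_2)$. But $K_2\square K_2\cong C_4$ has domination number $2$. So the second inequality in (2) can be strict, while the product bound is attained.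

Now take $G=C_4$ with vertices $1,2,3,4$ in cyclic order; this is a line graph, being $L(C_4)$. Take $H=C_4$ with vertices $p,q,r,s$ in cyclic order. The product bound is $4$. Let $C=\{1,2\}$, an adjacent pair. Consider
$$D=\{(1,p),(2,q),(3,r)\}.$$
The box of $(1,p)$ is $\{4,1,2\}\times\{s,p,q\}$ and the box of $(2,q)$ is $\{1,2,3\}\times\{p,q,r\}$. Row by row: in row $1$ and row $2$ the first box covers $s,p,q$ and the second covers $r$. In row $3$ the second box covers $p,q,r$ and leaves $(3,s)$. In row $4$ the first box covers $s,p,q$ and leaves $(4,r)$. Both leftovers are adjacent to $(3,r)$. So $\gamma(C,C_4\square C_4)\le 3<4$.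

So a *badly chosen* $C$ can fail already on four vertices. This does not answer the question, since we may choose $C$: by the proof of Theorem 2 below, the nonadjacent pair $\{1,3\}$ attains equality for every $H$. For a negative answer we need a line graph in which *all* minimum dominating sets are bad. The plan is to understand why the three-vertex set above works, and then to build a dense graph $F$ in which every minimum dominating set of $L(F)$ admits the same trick.

## Splitting $C$ over two adjacent levels of $C_4$

From now on, for a set $C$ of edges of $F$, write $V(C)$ for the set of endpoints of edges in $C$. In $G=L(F)$ an edge $f$ lies in $N_G[C]$ exactly when $f$ has an end in $V(C)$. Hence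
$$C\text{ dominates }L(F)\iff V(F)\setminus V(C)\text{ is independent in }F.\tag{3}$$

Write $V(C_4)=\{y_1,\bar y_1,y_2,\bar y_2\}$, where the only nonadjacent pairs are $y_1\bar y_1$ and $y_2\bar y_2$. So $N[y_i]$ is everything except $\bar y_i$, and $\bar y_1\bar y_2$ is an edge.

Let $C$ be a minimum dominating set of $L(F)$ with $|C|=k$. Split it as $C=T_1\sqcup T_2$, put $T_1$ on level $y_1$ and $T_2$ on level $y_2$. This costs $k$. An edge $e\in T_i$ at level $y_i$ takes care of $N_G[e]$ on all levels except $\bar y_i$. Since $C$ dominates, each $f$ is taken care of except possibly as follows: $(f,\bar y_1)$ is left over exactly when $f$ has no end in $V(T_2)$, and $(f,\bar y_2)$ is left over exactly when $f$ has no end in $V(T_1)$.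

The sensible next move is to repair each of the two levels separately: choose sets $W_1,W_2\subseteq E(F)$, put $W_i$ on level $\bar y_i$, and let $W_i$ dominate what is left there. To beat $2k$ we need $|W_1|+|W_2|\le k-1$, and this is exactly where the attempt dies. If $W_1$ dominates every edge with no end in $V(T_2)$, then $T_2\cup W_1$ is a dominating set of $G$, so $|W_1|\ge k-|T_2|$. Likewise $|W_2|\ge k-|T_1|$. Adding,
$$|W_1|+|W_2|\ge 2k-|T_1|-|T_2|=k .$$
Repairing level by level never saves anything, for any graph.

What was ignored is that the levels $\bar y_1$ and $\bar y_2$ are adjacent. A vertex $(f,\bar y_2)$ with $f\in W_2$ also dominates $(f,\bar y_1)$, at no cost. So $W_1$ may leave an edge undominated, provided that this edge itself is a member of $W_2$, and vice versa.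

**Lemma 1.** Let $C$ be a minimum dominating set of $G=L(F)$ with $|C|=k$. Suppose $C=T_1\sqcup T_2$ and $W_1,W_2\subseteq E(F)$ with $|W_1|+|W_2|\le k-1$, such that for $\{i,j\}=\{1,2\}$:

$(\ast)$ every edge of $F$ with no end in $V(T_j)$ either has an end in $V(W_i)$ or belongs to $W_j$.

Then $\gamma(C,G\square C_4)\le 2k-1$.

*Proof.* Put
$$D=\{(e,y_i):e\in T_i,\ i=1,2\}\cup\{(f,\bar y_i):f\in W_i,\ i=1,2\},\qquad |D|\le k+(k-1)=2k-1 .$$
Let $(f,y)$ be any vertex of $G\square C_4$. Since $C$ dominates $G$, there are $i$ and $e\in T_i$ with $f\in N_G[e]$. Let $j=3-i$.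

If $y\ne\bar y_i$, then $y\in N[y_i]$, and $(f,y)$ lies in the box of $(e,y_i)$.

Let $y=\bar y_i$. If $f$ has an end in $V(T_j)$, then $f\in N_G[e']$ for some $e'\in T_j$. Since $\bar y_i$ is adjacent to $y_j$, the vertex $(f,\bar y_i)$ lies in the box of $(e',y_j)$.

Otherwise $f$ has no end in $V(T_j)$, and $(\ast)$ applies. If $f$ has an end in $V(W_i)$, then $f\in N_G[f']$ for some $f'\in W_i$, and $(f',\bar y_i)\in D$ equals or is adjacent to $(f,\bar y_i)$. If $f\in W_j$, then $(f,\bar y_j)\in D$ is adjacent to $(f,\bar y_i)$, because $\bar y_i\bar y_j\in E(C_4)$. $\square$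

*The four-cycle again.* Our set in $C_4\square C_4$ is an instance. Let $F=C_4$ with edges $1,2,3,4$ in cyclic order and $C=\{1,2\}$, so $k=2$. Take $T_1=\{1\}$, $T_2=\{2\}$, $W_1=\{3\}$, $W_2=\emptyset$, with $y_1=p$, $\bar y_1=r$, $y_2=q$, $\bar y_2=s$. The only edge disjoint from edge $2$ is $4$, which shares an end with $3\in W_1$. The only edge disjoint from edge $1$ is $3$, which belongs to $W_1$. So $(\ast)$ holds.

*The pattern to aim for.* In the four-cycle, exactly one edge is shared: $T_1\cup W_2=\{1\}$ has $k-1$ elements and fails to dominate a single edge, and that edge belongs to $W_1$. Let us ask for this pattern in general, with indices exchanged. We want the following.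

1. The union $T_2\cup W_1$ has at most $k-1$ edges and leaves exactly one edge $s$ of $F$ undominated.
2. The edge $s$ belongs to $W_2$, and $T_1\cup W_2$ dominates $L(F)$ with at most $k$ edges.

Suppose $|V(F)|=2k+1$ and let $R$ be the complement of $F$. The $k-1$ edges in item 1 miss at least three vertices. If they miss exactly three vertices $a,d,x$, these must span exactly one edge of $F$; that is, they form a path $a\,d\,x$ in $R$, and $s=ax$. If $R$ has no triangles, then any path $a\,d\,x$ in $R$ will do. In item 2, if the $k$ edges miss exactly two vertices, these must be adjacent in $R$. So we want $R$ triangle-free and sparse, and we want $F$ to have so many matchings that we can cover prescribed vertex sets exactly. The circulant graph of Theorem 1 is chosen for this.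

## The circulant graph $R$ and matchings in its complement

Let $n=2k+1\ge15$, and let $R$ and $F=\overline R$ be as in Theorem 1.

**(R1)** *$R$ is $4$-regular.* The residues $\pm1,\pm3$ are distinct mod $n$.

**(R2)** *$R$ is triangle-free.* A triangle would give $s_1,s_2,s_3\in\{\pm1,\pm3\}$ with $s_1+s_2+s_3\equiv0\pmod n$. As an integer the sum is odd and has absolute value at most $9<n$. The only multiple of $n$ in that range is $0$, which is even.

**(R3)** *$R$ contains no $K_{3,3}$.* The common neighbors of distinct $i,j$ correspond to pairs $s,s'\in\{\pm1,\pm3\}$ with $s-s'\equiv i-j$. The integers in $[-6,6]$ are distinct mod $n$. Among the differences of elements of $\{-3,-1,1,3\}$, each of the values $\pm2$ occurs three times, each of $\pm4$ twice and each of $\pm6$ once. So $i,j$ have $3,2,1$ common neighbors if $i-j\equiv\pm2,\pm4,\pm6$ respectively, and none otherwise. In a $K_{3,3}$, two vertices of the same part have at least three common neighbors, so the three vertices of a part pairwise differ by $\pm2$. Going around these three vertices, the differences sum to $0$. But $\pm2\pm2\pm2\in\{\pm2,\pm6\}$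 is never $\equiv0$ mod $n$.

By (R2), $F$ has no independent set of size $3$. Every vertex of $F$ has degree $n-5\ge n/2$. Two nonadjacent vertices of $F$ have closed neighborhoods of total size $2(n-4)>n$, so they have a common neighbor. Hence $F$ is connected, and so is $G=L(F)$.

The next lemma is the tool for covering prescribed vertex sets. It uses Tutte's theorem: a graph $X$ has a perfect matching if and only if, for every $S\subseteq V(X)$, the graph $X-S$ has at most $|S|$ components of odd order.

**Lemma 2.** Let $X\subseteq V(F)$ with $|X|$ even. Then $F[X]$ has a perfect matching unless $R[X]$ is a complete bipartite graph with both parts odd. In particular: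

(i) if $|X|\ge 6$ (and even), then $F[X]$ has a perfect matching;

(ii) if $b\ne c$ and $\mathcal E$ is a set of at least three pairwise disjoint edges of $F$, none meeting $\{b,c\}$, then $F[\{b,c\}\cup e]$ has a perfect matching for some $e\in\mathcal E$.

*Proof.* Suppose $F[X]$ has no perfect matching. By Tutte's theorem there is $S\subseteq X$ such that $F[X]-S$ has more than $|S|$ odd components. The number of odd components has the parity of $|X|-|S|$, hence of $|S|$, so it is at least $|S|+2$. Picking one vertex from each component gives an independent set of $F$, so there are at most two components. Hence $S=\emptyset$, and $F[X]$ consists of exactly two components, both odd. Each is a clique: two nonadjacent vertices in one component, with a vertex of the other, would be an independent set of size $3$. Passing to the complement, $R[X]$ has no edges inside the two components and all edges between them. It is complete bipartite with odd parts.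

(i) Otherwise the parts have odd sizes $a\le b$ with $a+b\ge6$. If $a=1$, then $b\ge5$ and $R$ has a vertex of degree at least $5$, against (R1). If $a\ge3$, then $R$ contains $K_{3,3}$, against (R3).

(ii) Suppose it fails for every $e\in\mathcal E$. Then each $R[\{b,c\}\cup e]$ is complete bipartite on four vertices with odd parts, so it is a $K_{1,3}$. The ends of $e$ are adjacent in $F$, hence not in $R$, so neither of them is the center. The center is therefore $b$ or $c$. So $bc\in E(R)$, and $e\subseteq N_R(b)\setminus\{c\}$ or $e\subseteq N_R(c)\setminus\{b\}$. Each of these two sets has three elements, so it contains at most one of the pairwise disjoint edges in $\mathcal E$. Hence $|\mathcal E|\le2$, a contradiction. $\square$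

## The two types of minimum dominating sets of $L(F)$

We must defeat every minimum dominating set, so we need the full list. The absence of independent triples in $F$ makes it short.

**Lemma 3.** $\gamma(G)=k$, and every minimum dominating set $C$ of $G$ is of one of the following types:

**(A)** a matching with $V(C)=V(F)\setminus\{x\}$ for some $x$;

**(B)** $C=\{pq,qr\}\cup M'$, where $p\ne r$, $M'$ is a matching disjoint from the path $pqr$, and $V(F)\setminus V(C)=\{u,v\}$ with $uv\in E(R)$.

*Proof.* If $C$ dominates $G$, then by (3) the set $V(F)\setminus V(C)$ is independent in $F$, so it has at most two elements. Hence $|V(C)|\ge n-2=2k-1$. As $|V(C)|\le 2|C|$, we get $|C|\ge k$. Conversely, take any vertex $x$. By Lemma 2(i), $F-x$, which has $2k\ge14$ vertices, has a perfect matching. It has $k$ edges, and by (3) it dominates $G$, since $\{x\}$ is independent. So $\gamma(G)=k$.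

Now let $C$ be dominating with $|C|=k$. The graph $(V(C),C)$ has degree sum $2k$, no isolated vertices, and $2k$ or $2k-1$ vertices. With $2k$ vertices, all degrees are $1$, and $C$ is of type (A). With $2k-1$ vertices, exactly one vertex $q$ has degree $2$ and all others have degree $1$. Its two edges are $pq,qr$ with $p\neq r$, and the remaining edges form a matching $M'$ disjoint from $\{p,q,r\}$. Two vertices $u,v$ are missed. They are nonadjacent in $F$, so $uv\in E(R)$. This is type (B). $\square$

For $n=15$, the edges $\{i,i+7\}$, $1\le i\le7$, form a set of type (A) with $x=0$. The set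
$$\{2,8\},\{8,14\},\{3,10\},\{4,11\},\{5,12\},\{6,13\},\{7,9\}$$
is of type (B) with $p,q,r=2,8,14$ and $u,v=0,1$. (The differences that occur are $7$, and $6,6,7,7,7,7,2$ respectively.)

Two steps remain: for each type, find $T_1,T_2,W_1,W_2$ as in Lemma 1. The construction in both is the pattern from above, with a path $a\,d\,x$ of $R$ for the three missed vertices and an edge of $R$ for the two missed vertices.

## Type A: one missed vertex

Let $C$ be of type (A), missing $x$.

**Step 1: choose the path and the edge of $R$.** The purpose is to fix the vertices that will be left uncovered. Choose $d\in N_R(x)$ and $a\in N_R(d)\setminus\{x\}$. By (R2), $ax\notin E(R)$, so $ax\in E(F)$. Let $ab,cd\in C$ be the edges of $C$ at $a$ and at $d$. They are distinct because $ad\notin E(F)$. So $a,b,c,d,x$ are five different vertices.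

$R$ has $2n\ge30$ edges, and at most $5\cdot4=20$ of them meet $\{a,b,c,d,x\}$. So there is an edge $a'd'\in E(R)$ with $a',d'\notin\{a,b,c,d,x\}$. Let $e_{a'},e_{d'}$ be the edges of $C$ at $a'$ and $d'$. They are distinct from each other because $a'd'\notin E(F)$, and distinct from $ab$ and $cd$ because $a',d'\notin\{a,b,c,d\}$.

**Step 2: build $T_1$ and $W_1$.** The aim is that $W_1$ covers all of $V(T_1)$ except $a$ and $d$. The vertices $b$ and $c$ may be adjacent in $R$, so we take one more edge of $C$ to help. At least $k-4\ge3$ edges of $C$ are different from $ab,cd,e_{a'},e_{d'}$. They are pairwise disjoint and avoid $b,c$. By Lemma 2(ii), one of them, call it $e$, is such that $F[\{b,c\}\cup e]$ has a perfect matching. Let $W_1$ be this matching, and let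
$$T_1=\{ab,cd,e\},\qquad T_2=C\setminus T_1 .$$
Then $|W_1|=2=|T_1|-1$ and $V(W_1)=V(T_1)\setminus\{a,d\}$.

**Step 3: build $W_2$.** The aim is that $W_2$ contains the shared edge $ax$ and covers all of $V(T_2)$ except $a',d'$. We have $e_{a'},e_{d'}\in T_2$, so $a',d'\in V(T_2)$, and $|T_2|=k-3\ge4$. The set $V(T_2)\setminus\{a',d'\}$ has even size $2|T_2|-2\ge6$. By Lemma 2(i), $F$ has a perfect matching $N'$ on it, with $|T_2|-1$ edges. Put $W_2=N'\cup\{ax\}$. Since $a\notin V(T_2)$, the edge $ax$ is not in $N'$, and $|W_2|=|T_2|$. Hence
$$|W_1|+|W_2|=(|T_1|-1)+|T_2|=k-1 .$$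

**Step 4: check $(\ast)$.** Recall $V(F)=V(T_1)\sqcup V(T_2)\sqcup\{x\}$.

An edge of $F$ with no end in $V(T_2)$ lies inside $V(T_1)\cup\{x\}$. If it also has no end in $V(W_1)=V(T_1)\setminus\{a,d\}$, it lies inside $\{a,d,x\}$. Since $ad,dx\in E(R)$, it is $ax$, which belongs to $W_2$.

An edge of $F$ with no end in $V(T_1)$ lies inside $V(T_2)\cup\{x\}$. If it also has no end in $V(W_2)\supseteq(V(T_2)\setminus\{a',d'\})\cup\{x\}$, it lies inside $\{a',d'\}$. That is impossible, since $a'd'\in E(R)$.

By Lemma 1, $\gamma(C,G\square C_4)\le2k-1$.

*An instance with $n=15$.* Let $C=\{\{i,i+7\}:1\le i\le7\}$, so $x=0$. Take $d=1$, $a=2$, so $b=9$, $c=8$, and $a'=3$, $d'=4$. Take $e=\{5,12\}$ and $W_1=\{\{5,9\},\{8,12\}\}$. So $T_1=\{\{2,9\},\{1,8\},\{5,12\}\}$ and $T_2=\{\{3,10\},\{4,11\},\{6,13\},\{7,14\}\}$. Take $N'=\{\{10,14\},\{6,11\},\{7,13\}\}$ and $W_2=N'\cup\{\{0,2\}\}$. The differences in $W_1$ are $4,4$ and in $W_2$ they are $4,5,6,2$, all allowed in $F$. Now $T_2\cup W_1$ misses exactly $0,1,2$, where only $\{0,2\}\in W_2$ is an edge of $F$. And $T_1\cup W_2$ misses exactly $3,4$, which are adjacent in $R$.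 The resulting set has $7+6=13$ elements.

## Type B: two missed vertices

Let $C=\{pq,qr\}\cup M'$ be of type (B), missing $u$ and $v$ with $uv\in E(R)$. The idea is that the edges $pq$ and $qr$ go to different classes. Then $q$ is covered by both classes and needs no second cover. The role of the path $a\,d\,x$ is played by a path $h\,v\,u$ of $R$, and the role of the edge $a'd'$ by an edge $h'v$.

**Step 1: choose $h$ and $h'$.** They must be $R$-neighbors of $v$, and $h$ must end up in $V(T_1)$ and $h'$ in $V(T_2)$. By (R2), $q$ is $R$-adjacent to at most one of $u,v$. Name them so that $q\notin N_R(v)$. Then $N_R(v)\setminus\{u\}$ consists of three vertices, all in $V(C)\setminus\{q\}$. Since $M'$ is a matching, at most one of the three pairs in this set is an edge of $M'$. So there are distinct $h,h'\in N_R(v)\setminus\{u\}$ with $hh'\notin M'$.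

We may also assume $h\ne r$ and $h'\ne p$. If this fails, interchange $h$ and $h'$. When the old $h$ is $r$, the new $h'$ is $r\ne p$ and the new $h$ differs from $r$. When the old $h'$ is $p$, the new $h$ is $p\ne r$ and the new $h'$ differs from $p$. Finally, $h$ and $u$ are both $R$-neighbors of $v$, so $hu\in E(F)$ by (R2).

**Step 2: build $T_1$ and $W_1$.** The aim is that $T_1$ contains $pq$, covers $h$ and not $h'$, and that $W_1$ is a perfect matching of $F$ on $V(T_1)\setminus\{q,h\}$.

If $h=p$, let $T_1=\{pq\}$ and $W_1=\emptyset$. Then $V(T_1)\setminus\{q,h\}=\emptyset$, as desired.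

If $h\ne p$, then $h\notin\{p,q,r\}$, so $h\in V(M')$. Let $gh$ be the edge of $M'$ at $h$. The set $M'$ has $k-2\ge5$ edges. After removing $gh$ and the edge containing $h'$ (if there is one), at least three remain. They are pairwise disjoint and avoid $p$ and $g$, and $p\ne g$ since $p\notin V(M')$. By Lemma 2(ii) one of them, call it $e$, is such that $F[\{p,g\}\cup e]$ has a perfect matching. Let $W_1$ be this matching and $T_1=\{pq,gh,e\}$. Then $V(T_1)\setminus\{q,h\}=\{p,g\}\cup e$, as desired.

In both cases $|W_1|=|T_1|-1$. Let $T_2=C\setminus T_1$.

**Step 3: build $W_2$.** The aim is that $W_2$ contains the shared edge $hu$ and covers all of $V(T_2)$ except $q$ and $h'$. First, $T_2$ contains $qr$, and its other edges belong to $M'$. So $T_2$ is a matching, and $|T_2|\ge k-3\ge4$. Next, $h'\in V(T_2)\setminus\{q\}$. Indeed $h'\in V(C)$, and $h'$ is not in $V(T_1)$ for the following reasons: $h'\ne p$ and $h'\neq h$ by choice, $h'\ne q$ since $q\notin N_R(v)$, and in the case $h\ne p$ also $h'\ne g$ because $hh'\notin M'$, and $h'\notin e$ by the choice of $e$.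

So $V(T_2)\setminus\{q,h'\}$ has even size $2|T_2|-2\ge6$, and by Lemma 2(i) $F$ has a perfect matching $N'$ on it, with $|T_2|-1$ edges. Put $W_2=N'\cup\{hu\}$. Since $u\notin V(C)$, $hu\notin N'$ and $|W_2|=|T_2|$. Thus
$$|W_1|+|W_2|=(|T_1|-1)+|T_2|=k-1 .$$

**Step 4: check $(\ast)$.** Here $V(F)=V(T_1)\cup V(T_2)\cup\{u,v\}$ and $V(T_1)\cap V(T_2)=\{q\}$.

An edge of $F$ with no end in $V(T_2)$ lies inside $(V(T_1)\setminus\{q\})\cup\{u,v\}$. If it also has no end in $V(W_1)=V(T_1)\setminus\{q,h\}$, it lies inside $\{h,u,v\}$. Since $hv,uv\in E(R)$, it is $hu$, which belongs to $W_2$.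

An edge of $F$ with no end in $V(T_1)$ lies inside $(V(T_2)\setminus\{q\})\cup\{u,v\}$. If it also has no end in $V(W_2)\supseteq(V(T_2)\setminus\{q,h'\})\cup\{u\}$, it lies inside $\{h',v\}$. That is impossible, since $h'v\in E(R)$.

By Lemma 1, $\gamma(C,G\square C_4)\le2k-1$ in this case too. Together with the connectedness of $G$, Lemma 3 and the type A construction, this proves Theorem 1. $\blacksquare$

*An instance with $n=15$.* Take the type (B) set displayed after Lemma 3, with $p,q,r=2,8,14$, $u=0$, $v=1$. Here $N_R(1)=\{0,2,4,13\}$ does not contain $q=8$. Take $h=2=p$ and $h'=4$. Then $T_1=\{\{2,8\}\}$, $W_1=\emptyset$, and $T_2$ consists of the other six edges. We need $N'$ on $\{3,5,6,7,9,10,11,12,13,14\}$, and $\{3,14\},\{6,10\},\{5,11\},\{7,12\},\{9,13\}$ works, with differences $4,4,6,5,4$ mod $15$ up to sign. With $W_2=N'\cup\{\{0,2\}\}$ we get $|W_1|+|W_2|=6$. The set $T_2\cup W_1$ misses $0,1,2$, and $T_1\cup W_2$ misses $1,4$, which are adjacent in $R$.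

## Line graphs with domination number at most two

We prove Theorem 2. By (2) only $\gamma(C,G\square H)\ge\gamma(G)\gamma(H)$ is needed. Let $D$ be a set that $C$-dominates $G\square H$, and let $\pi$ be the projection to $H$.

If $\gamma(G)=1$, let $C$ be any minimum dominating set. By (1), each $(x,y)$ is $C$-dominated by some $(x',y')\in D$ with $y'\in N_H[y]$. So $\pi(D)$ dominates $H$, and $|D|\ge\gamma(H)$.

Let $\gamma(G)=2$. We use two textbook facts about a line graph $G=L(F)$. First, $G$ is claw-free, that is, it has no induced $K_{1,3}$: two of any three edges that meet a given edge $a$ of $F$ share an end of $a$. Second, the open neighborhood of a vertex $a$ is a disjoint union $Q_1\sqcup Q_2$ of two (possibly empty) cliques, namely the other edges at each of the two ends of $a$.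

**Step 1: find a nonadjacent minimum dominating pair.** The four-cycle has shown that an adjacent pair can fail. Let $\{a,b\}$ be dominating, and suppose $a\sim b$. Put $P=V(G)\setminus N[b]$. It is nonempty, as $\gamma(G)=2$. It is contained in $N(a)$, since $P\subseteq N[a]$ and $a\in N[b]$. It is a clique: two nonadjacent vertices of $P$ together with $b$ would form a claw at $a$. Pick $p\in P$. Then $P\subseteq N[p]$, so $\{b,p\}$ is dominating, and $p\not\sim b$.

Fix $C=\{a,b\}$ with $a\not\sim b$, and write $N(a)=Q_1\sqcup Q_2$ as above.

**Step 2: set up the count.** We want to turn $D$ into two dominating sets of $H$. Let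
$$A=\{y:(a,y)\in D\},\quad B=\{y:(b,y)\in D\},\quad E=D\setminus(C\times V(H)),\quad E_y=\{x:(x,y)\in E\},$$
$$U_A=V(H)\setminus N_H[A],\qquad U_B=V(H)\setminus N_H[B].$$
We will partition $E=E^1\sqcup E^2$ so that $A\cup\pi(E^1)$ and $B\cup\pi(E^2)$ both dominate $H$. Then
$$|D|=|A|+|B|+|E^1|+|E^2|\ge2\gamma(H).$$
Think of $E^1$ and $E^2$ as two colors, $1$ and $2$. A vertex $y\in U_A$ needs color $1$ on some element of $E$ at a level in $N_H[y]$, and $y\in U_B$ needs color $2$.

**Step 3: each vertex in need has an element of $E$ at its own level.** We claim
$$y\in U_A\Rightarrow E_y\cap N(a)\ne\emptyset,\qquad y\in U_B\Rightarrow E_y\cap N(b)\ne\emptyset.\tag{4}$$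
Let $y\in U_A$ and let $(x,y')\in D$ $C$-dominate $(a,y)$. By (1), $x\in N[a]$ and $y'\in N[y]$. If $x=a$, then $y'\in A$ and $y\in N_H[A]$, a contradiction. Also $x\ne b$, because $a\not\sim b$. So $x\notin C$ and $x\neq a$, and (1) gives $y'=y$. Thus $x\in E_y\cap N(a)$. The other claim is symmetric.

So if $|E_y|\ge2$ we can satisfy $y$ completely by using both colors at level $y$. If $|E_y|=1$ and $y$ is in only one of $U_A,U_B$, one color suffices. This simple assignment breaks down exactly on
$$S=\{y\in U_A\cap U_B:|E_y|=1\},$$
where one element would have to carry both colors. For $y\in S$ write $E_y=\{e_y\}$. By (4), $e_y\in N(a)\cap N(b)$.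

**Step 4: each $y\in S$ has a helper at a neighboring level.** Let $y\in S$. As $\gamma(G)=2$, there is $w_y\notin N[e_y]$. Since $e_y$ is adjacent to $a$ and $b$, $w_y\ne a,b$. Let $(x,y')\in D$ $C$-dominate $(w_y,y)$. By (1), $y'\in N_H[y]$. If $x=a$, then $y'\in A$ and $y\notin U_A$, a contradiction; likewise $x\ne b$. So $x\notin C$. If $y'=y$, then $x\in E_y$, so $x=e_y$, and by (1) $w_y\in N[e_y]$, a contradiction. So $y'\sim y$, and (1) gives $x=w_y$. Fix one such $y'$ and call it $\varphi(y)$. Then
$$\varphi(y)\sim y\quad\text{and}\quad w_y\in E_{\varphi(y)}.\tag{5}$$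
The other color for $y$ can come from level $\varphi(y)$, if the colors can be arranged consistently.

**Step 5: color $E$.** The aim is a coloring with three properties:

1. If $|E_y|\ge2$, both colors occur on $E_y\times\{y\}$.
2. If $|E_y|=1$ and $y\notin S$, the element has color $1$ if $y\in U_A$ and color $2$ otherwise.
3. If $y\in S$, let $c(y)$ be the color of $(e_y,y)$. Whenever $|E_{\varphi(y)}|=1$, the color $c(y)$ differs from the color of the unique element of $E$ at level $\varphi(y)$.

Properties 1 and 2 are arranged at once, and they color everything outside levels in $S$. For property 3, regard $\varphi$ as arrows $y\to\varphi(y)$ starting in $S$. The only danger is an odd directed cycle inside $S$. Here the structure of line graphs enters. If $y\in S$ and $\varphi(y)\in S$, then (5) gives $e_{\varphi(y)}=w_y$, so $e_{\varphi(y)}$ is distinct from and nonadjacent to $e_y$. Both lie in $N(a)=Q_1\sqcup Q_2$, hence in different cliques. So along a directed cycle inside $S$ the elements $e_y$ alternate between $Q_1$ and $Q_2$, and the cycle has even length. On such a cycle put $c(y)=1$ if $e_y\in Q_1$ and $c(y)=2$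 if $e_y\in Q_2$; property 3 holds there.

Now let $y\in S$ lie on no cycle inside $S$. Since $S$ is finite, iterating $\varphi$ from $y$ eventually reaches a vertex outside $S$ or a vertex on a cycle inside $S$. Let $t(y)\ge1$ be the number of iterations needed to reach the first such vertex. Color these $y$ in the order of increasing $t(y)$. When $y$ comes up, level $\varphi(y)$ is already colored: it is outside $S$, or on a cycle, or has smaller $t$. If $|E_{\varphi(y)}|=1$, let $c(y)$ be the color not used at level $\varphi(y)$; otherwise choose $c(y)$ arbitrarily.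

**Step 6: both sets dominate $H$.** Let $E^1,E^2$ be the color classes.

Let $y\in U_A$. By (4), $E_y\ne\emptyset$. If $|E_y|\ge2$, then $y\in\pi(E^1)$ by property 1. If $|E_y|=1$ and $y\notin S$, then $y\in\pi(E^1)$ by property 2. If $y\in S$ and $c(y)=1$, again $y\in\pi(E^1)$. If $y\in S$ and $c(y)=2$, then $E_{\varphi(y)}\ne\emptyset$ by (5), and color $1$ occurs at level $\varphi(y)$, by property 1 or property 3. So the neighbor $\varphi(y)$ of $y$ lies in $\pi(E^1)$. Vertices outside $U_A$ are dominated by $A$. So $A\cup\pi(E^1)$ dominates $H$.

Let $y\in U_B$. By (4), $E_y\neq\emptyset$. If $|E_y|=1$ and $y\notin S$, then $y\notin U_A$ by the definition of $S$, so property 2 used color $2$ and $y\in\pi(E^2)$. The cases $|E_y|\ge2$ and $y\in S$ are as before with the colors exchanged. So $B\cup\pi(E^2)$ dominates $H$, and Theorem 2 follows. $\blacksquare$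

In Step 3 the nonadjacency of $a$ and $b$ is essential: with $a\sim b$, a vertex $(b,y')$ may $C$-dominate $(a,y)$, and this is what happens in the set $\{(1,p),(2,q),(3,r)\}$ above, where $(2,q)$ $C$-dominates $(1,r)$.

## The factors $\frac12$ and $\frac{13}{14}$

We prove Theorem 3. The lower bound is an argument of Clark–Suen type: cut $D$ into pieces indexed by $C$, and count the places where a piece fails to dominate $H$.

**Step 1: count missed pairs from below.** Since $C$ dominates $G$, we can partition $V(G)=\bigsqcup_{c\in C}\Pi_c$ with $c\in\Pi_c\subseteq N[c]$. Let $D$ $C$-dominate $G\square H$, and let $D_c=D\cap(\Pi_c\times V(H))$. Call $(c,y)\in C\times V(H)$ *missed* if $y\notin N_H[\pi(D_c)]$. For fixed $c$, adding all $y$ with $(c,y)$ missed to $\pi(D_c)$ gives a dominating set of $H$. So $|D_c|+|\{y:(c,y)\text{ missed}\}|\ge\gamma(H)$. Summing over the $\gamma(G)$ elements $c\in C$,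
$$|D|+|\{\text{missed pairs}\}|\ge\gamma(G)\gamma(H).\tag{6}$$

**Step 2: count missed pairs from above, level by level.** Fix $y$, and let $S_y=\{c\in C:(c,y)\text{ missed}\}$ and $D^y=\{x:(x,y)\in D\}$. We claim that $D^y\cup(C\setminus S_y)$ dominates $G$. Let $v\in V(G)$, say $v\in\Pi_c$. If $c\notin S_y$, then $c$ dominates $v$. Let $c\in S_y$, and let $(x,y')\in D$ $C$-dominate $(v,y)$. If $y'=y$, then $x\in D^y$, and $x\in N[v]$ by (1). Otherwise $y'\sim y$. If we had $x=v$, then $(x,y')\in D_c$ and $y\in N_H[\pi(D_c)]$, so $(c,y)$ would not be missed. So $x\ne v$, and only (iii) can apply: $x\in C$ and $x\sim v$. As $x\in\Pi_x$, we have $(x,y')\in D_x$, so $(x,y)$ is not missed. Hence $x\in C\setminus S_y$ dominates $v$. This proves the claim.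

Therefore $|D^y|+\gamma(G)-|S_y|\ge\gamma(G)$, that is, $|S_y|\le|D^y|$. Summing over $y$, the number of missed pairs is at most $|D|$. Now (6) gives $2|D|\ge\gamma(G)\gamma(H)$.

**Step 3: line graphs with a constant-factor loss.** The purpose is to show that the loss can grow in proportion to $\gamma(G)$. Let $G_0=L(F)$ be the graph of Theorem 1 with $k=7$, and let $G=mG_0$ be the disjoint union of $m\ge1$ copies of $G_0$. It is the line graph of $m$ disjoint copies of $F$. A set dominates $G$ exactly when its part in each copy dominates that copy. So $\gamma(G)=7m$, and the minimum dominating sets $C$ of $G$ are exactly the unions of minimum dominating sets $C_i$ of the copies. Likewise $G\square H$ is the disjoint union of $m$ copies of $G_0\square H$, and no vertex $C$-dominates a vertex of another copy, so $\gamma(C,G\square H)=\sum_i\gamma(C_i,G_0\square H)$. By Theorem 1, for every $C$,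
$$\gamma(C,G\square C_4)\le13m=\tfrac{13}{14}\cdot 7m\cdot2=\tfrac{13}{14}\,\gamma(G)\gamma(C_4).$$
Since $m$ is arbitrary, $\gamma(G)$ is arbitrarily large. $\blacksquare$
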